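\title{The DFP method with an inexact Wolfe line search need not converge on a uniformly convex function}

\begin{abstract}
We study the DFP quasi-Newton method with step lengths that satisfy the Wolfe conditions, the unit step being taken whenever it satisfies them. For every $n\ge2$ we give an explicit uniformly convex $C^2$ function on $\mathbb{R}^n$, exactly quadratic near its minimizer and with locally $\beta$-H\"older Hessian for any prescribed $\beta<1$, on which admissible DFP iterates stay at distance at least $\frac12$ from the minimizer and converge to a non-stationary point. The line searches in the example can be made as accurate as one likes. We also show that DFP converges superlinearly when $n=1$, when $f$ is a strictly convex quadratic, and whenever the distances to the minimizer are summable.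
\end{abstract}

\section{The question and the results}\label{sec:intro}

\subsection*{The method}
Let $f:\mathbb{R}^n\to\mathbb{R}$ be twice continuously differentiable. Newton's method for minimizing $f$ moves from $x_k$ in the direction $-\nabla^2f(x_k)^{-1}\nabla f(x_k)$. A quasi-Newton method replaces the inverse Hessian by a matrix $H_k$ that is built from gradients alone. Starting from a point $x_0$ and a symmetric positive definite matrix $H_0$, one sets
\[
g_k=\nabla f(x_k),\qquad d_k=-H_kg_k,\qquad x_{k+1}=x_k+\alpha_kd_k ,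
\]
with a step length $\alpha_k>0$. If $g_k=0$ the method stops and returns $x_k$. Otherwise let $s_k=x_{k+1}-x_k$, $y_k=g_{k+1}-g_k$ and $\rho_k=1/(s_k^Ty_k)$. The BFGS and DFP updates are
\begin{align}
H_{k+1}^{\mathrm{BFGS}}&=(I-\rho_ks_ky_k^T)H_k(I-\rho_ky_ks_k^T)+\rho_ks_ks_k^T,\nonumber\\
H_{k+1}^{\mathrm{DFP}}&=H_k-\frac{H_ky_ky_k^TH_k}{y_k^TH_ky_k}+\rho_ks_ks_k^T,\label{eq:dfp}
\end{align}
and the Broyden family consists of the updates $H_{k+1}=\phi H_{k+1}^{\mathrm{BFGS}}+(1-\phi)H_{k+1}^{\mathrm{DFP}}$ with a real parameter $\phi$. All of them satisfy the \emph{secant equation} $H_{k+1}y_k=s_k$, which the inverse Hessian of a quadratic satisfies for every step. The DFP method is the case $\phi=0$.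

The step length is subject to the \emph{Wolfe conditions}
\begin{align}
f(x_k+\alpha_kd_k)&\le f(x_k)+\omega_1\alpha_k\,g_k^Td_k,\tag{W1}\label{W1}\\
\nabla f(x_k+\alpha_kd_k)^Td_k&\ge\omega_2\,g_k^Td_k.\tag{W2}\label{W2}
\end{align}
Condition \eqref{W1} asks for a fraction $\omega_1$ of the decrease predicted by the linear model and so excludes long steps. Condition \eqref{W2} asks that the negative slope along $d_k$ has flattened by the factor $\omega_2$ and so excludes short steps; it also gives $s_k^Ty_k\ge(1-\omega_2)\alpha_k|g_k^Td_k|>0$, so that the updates with $\phi\in[0,1]$ are defined and keep $H_k$ positive definite (for DFP see Lemma~\ref{lem:inverse}). When $f$ is quadratic along the search line, the exact minimizing step achieves one half of the predicted decrease; this is why one requires $\omega_1<\frac12$. The question below is posed for $0<\omega_1<\omega_2<\frac12$. Throughout the paper we allow the wider range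
\begin{equation}\label{eq:range}
0<\omega_1<\tfrac12,\qquad \omega_1<\omega_2<1 .
\end{equation}
The line search is specified by the Wolfe conditions and by one more rule: $\alpha_k=1$ whenever the unit step satisfies both conditions. We call a sequence of iterates \emph{admissible} if its step lengths obey these requirements.

The hypotheses on $f$ and $x_0$ are the following.
\begin{itemize}
\item[(H1)] $f$ is convex and twice continuously differentiable, and the level set $\{x:f(x)\le f(x_0)\}$ is bounded.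
\item[(H2)] In addition, $\nabla^2f(x^*)$ is positive definite at the minimizer $x^*$, and $\nabla^2f$ is Lipschitz continuous in a neighborhood of $x^*$.
\end{itemize}
The method \emph{converges superlinearly} if it terminates finitely at $x^*$, or if $x_k\to x^*$ and $\|x_{k+1}-x^*\|/\|x_k-x^*\|\to0$.

\subsection*{The question}
Powell showed that with such a line search the BFGS method ($\phi=1$) is globally convergent for every $x_0$ and every positive definite $H_0$ under (H1), and that the rate is superlinear when (H2) holds as well. These results were later extended to all $\phi\in(0,1]$. Whether DFP converges superlinearly with an inexact line search is stated as an open question in \cite{LM}. In precise form: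

\begin{quote}
Is it true that for every $n$, every $f$ and $x_0$ satisfying (H1) and (H2), and every symmetric positive definite $H_0$, every admissible sequence of DFP iterates converges superlinearly? This includes the claim that $x_k\to x^*$.
\end{quote}

The natural guess is yes. DFP is the endpoint of an interval of methods that all have the property; for $n=1$ the secant equation forces $H_{k+1}=s_k/y_k$, so all members of the family coincide; and on quadratics DFP does converge superlinearly (Theorem~\ref{thm:positive}). The guess is wrong.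

\subsection*{Results}
We write $w_+=\max\{w,0\}$.

\begin{theorem}\label{thm:main}
Let $n\ge2$, let $\omega_1,\omega_2$ satisfy \eqref{eq:range}, let $0<\beta<1$, $0<\eta<1$, and
\[
f(x)=\tfrac12\|x\|^2+\tfrac1{2+\beta}\,(x_1+x_2-1)_+^{2+\beta}.
\]
Then $f\in C^2$, $\nabla^2f\succeq I$, $\nabla^2f$ is locally $\beta$-H\"older, all level sets of $f$ are bounded, $x^*=0$, and $f=\frac12\|x\|^2$ near $x^*$; so {\rm(H1)} and {\rm(H2)} hold for every $x_0$. There are a point $x_0$, a symmetric positive definite $H_0$ and step lengths $\alpha_k>0$ such that the DFP iteration satisfies, for all $k$: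
\begin{itemize}
\item[(a)] $\alpha_k$ satisfies \eqref{W1} and \eqref{W2};
\item[(b)] the unit step $\alpha=1$ violates \eqref{W2}, so the unit step rule is obeyed;
\item[(c)] $|g_{k+1}^Td_k|\le\eta\,|g_k^Td_k|$;
\item[(d)] $g_k\ne0$ and $\|x_k-x^*\|\ge\frac12$.
\end{itemize}
The iterates $x_k$ converge to a non-stationary point.
\end{theorem}

Part (c) with $\eta\le\omega_2$ is the strong Wolfe condition, and $\eta$ may be as small as we please: the failure occurs for inexact line searches of any fixed accuracy.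

\begin{theorem}\label{thm:one}
Let $n=1$ and assume \eqref{eq:range}, {\rm(H1)} and {\rm(H2)}. Then every admissible sequence of DFP iterates converges superlinearly. Hence, for a given $n$, the property asked about holds if and only if $n=1$.
\end{theorem}

\begin{theorem}\label{thm:positive}
Let $n\ge1$, assume \eqref{eq:range}, {\rm(H1)} and {\rm(H2)}, and consider an admissible sequence of DFP iterates.
\begin{itemize}
\item[(a)] If $f$ is a strictly convex quadratic, the method converges superlinearly.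
\item[(b)] If the method does not terminate and $\sum_k\|x_k-x^*\|<\infty$, the convergence is superlinear.
\end{itemize}
\end{theorem}

Hypothesis (H2) asks for a Lipschitz Hessian only near $x^*$, and there the function of Theorem~\ref{thm:main} is quadratic. We do not settle whether DFP can fail when $\nabla^2f$ is Lipschitz on the whole level set; Remark~\ref{rem:beta} shows where our construction breaks down at $\beta=1$.

We begin with the positive results (Section~\ref{sec:positive}), because their proof shows how DFP corrects a bad matrix and how slowly it may do so. Section~\ref{sec:idea} works out one slow step by hand and explains how a small non-quadratic term can reverse the correction. Sections~\ref{sec:plane}--\ref{sec:proof} turn this into a proof of Theorem~\ref{thm:main}.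

\section{The update of $B_k=H_k^{-1}$ and the positive results}\label{sec:positive}

The matrix $B_k=H_k^{-1}$ approximates the Hessian itself, and $B_kd_k=-g_k$. In terms of $B_k$ the DFP update is a projection followed by a rank-one correction.

\begin{lemma}\label{lem:inverse}
Let $H_k$ be symmetric positive definite, $s_k^Ty_k>0$, and $P=I-\rho_ks_ky_k^T$. Then the matrix $H_{k+1}$ of \eqref{eq:dfp} is positive definite, with inverse
\begin{equation}\label{eq:Bupdate}
B_{k+1}=P^TB_kP+\rho_ky_ky_k^T .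
\end{equation}
\end{lemma}

\begin{proof}
Drop the index $k$ and let $B_+$ be the right side of \eqref{eq:Bupdate}, $H_+=H_{k+1}$. We have $P^Ty=y-\rho y\,s^Ty=0$ and $H_+y=s$. Hence $PH_+=H_+-\rho ss^T=H-Hyy^TH/(y^THy)$, and
\[
B_+H_+=P^T\Big(I-\frac{yy^TH}{y^THy}\Big)+\rho ys^T=P^T+\rho ys^T=I .
\]
The form $z^TB_+z=(Pz)^TB(Pz)+\rho(y^Tz)^2$ vanishes only if $Pz=0$ and $y^Tz=0$, and then $z=Pz+\rho s\,y^Tz=0$.
\end{proof}

Two remarks simplify what follows. First, under (H1) and (H2) the point $x^*$ is the only stationary point: a stationary point of a convex function is a minimizer, and a second minimizer would make $f$ constant on a segment starting at $x^*$, which is impossible when $\nabla^2f(x^*)$ is positive definite. So finite termination happens at $x^*$, and we may assume $g_k\ne0$ for all $k$. Second, the method is affine invariant. For invertible $S$ put $\tilde f(z)=f(x^*+Sz)$, $z_k=S^{-1}(x_k-x^*)$ and $\tilde H_k=S^{-1}H_kS^{-T}$. Then $\tilde g_k=S^Tg_k$, $\tilde y_k=S^Ty_k$,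 $\tilde d_k=S^{-1}d_k$, $\tilde s_k=S^{-1}s_k$; the numbers $g_k^Td_k$, $s_k^Ty_k$, $y_k^TH_ky_k$ are unchanged and $\tilde H_k\tilde y_k=S^{-1}H_ky_k$, so \eqref{eq:dfp}, \eqref{W1} and \eqref{W2} carry over. Superlinear convergence, summability of the errors and the Lipschitz condition survive a change to an equivalent norm. Taking $S=\nabla^2f(x^*)^{-1/2}$ we may assume in this section that
\[
x^*=0,\qquad \nabla^2f(0)=I,\qquad\text{and we put } E_k=B_k-I .
\]

Superlinear convergence does not need $E_k\to0$. It is enough that $E_k$ becomes small along the search directions.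

\begin{lemma}\label{lem:unit}
Consider an infinite admissible sequence with $\|E_kd_k\|/\|d_k\|\to0$. Suppose that $x_k\to0$ or that $\nabla^2f\equiv I$. Then $\alpha_k=1$ for all large $k$, and the convergence is superlinear.
\end{lemma}

\begin{proof}
From $-g_k=d_k+E_kd_k$ we get $d_k=-g_k+o(\|g_k\|)$ and $g_k^Td_k=-\|g_k\|^2(1+o(1))$. Let $\epsilon_k$ be the maximum of $\|\nabla^2f-I\|$ on the segment $[x_k,x_k+d_k]$. If $x_k\to0$, then $g_k\to0$, $d_k\to0$ and $\epsilon_k\to0$; if $\nabla^2f\equiv I$, then $\epsilon_k=0$. By Taylor's formula,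
\begin{align*}
f(x_k+d_k)-f(x_k)&=g_k^Td_k+\tfrac12\|d_k\|^2+O(\epsilon_k\|d_k\|^2)=-\|g_k\|^2\big(\tfrac12+o(1)\big),\\
\nabla f(x_k+d_k)&=g_k+d_k+O(\epsilon_k\|d_k\|)=o(\|g_k\|).
\end{align*}
After division by $\|g_k\|^2$, condition \eqref{W1} for $\alpha=1$ reads $-\frac12+o(1)\le-\omega_1+o(1)$ and \eqref{W2} reads $o(1)\ge-\omega_2+o(1)$. Both hold for large $k$ because $\omega_1<\frac12$ and $\omega_2>0$. The unit step rule gives $x_{k+1}=x_k+d_k$, so $g_{k+1}=o(\|g_k\|)$. If $\nabla^2f\equiv I$, then $g_k=x_k$, and $\|x_{k+1}\|/\|x_k\|\to0$ also yields $x_k\to0$. If $x_k\to0$, then $g_k=x_k+o(\|x_k\|)$, so again $\|x_{k+1}\|=o(\|x_k\|)$.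
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:one}]
In dimension one the direction cannot be bad, so the Wolfe conditions alone force convergence. Let $M>0$ bound $f''$ on the compact interval $\{f\le f(x_0)\}$, which contains all iterates by \eqref{W1}. By \eqref{W2}, $(1-\omega_2)|g_kd_k|\le(g_{k+1}-g_k)d_k\le M\alpha_kd_k^2$, so $\alpha_k|d_k|\ge(1-\omega_2)|g_k|/M$. By \eqref{W1},
\[
f(x_k)-f(x_{k+1})\ge\omega_1\alpha_k|g_kd_k|\ge\omega_1(1-\omega_2)g_k^2/M .
\]
Since $f$ is bounded below, $g_k\to0$. Every limit point of $(x_k)$ is stationary, so $x_k\to0$ by compactness. Finally $B_{k+1}=y_k/s_k$ is the average of $f''$ over $[x_k,x_{k+1}]$ and tends to $f''(0)=1$. Thus $E_k\to0$, and Lemma~\ref{lem:unit} applies. The last statement follows from Theorem~\ref{thm:main}.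
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:positive}]
Let $\Delta_k=\int_0^1(\nabla^2f(x_k+ts_k)-I)\,dt$, so that $y_k=(I+\Delta_k)s_k$, and let $\varepsilon_k=\|\Delta_k\|$. In case (a), $\varepsilon_k=0$. In case (b), $x_k\to0$ and the Lipschitz condition gives $\varepsilon_k=O(\|x_k\|+\|x_{k+1}\|)$ for large $k$, so $\sum\varepsilon_k<\infty$; this is the only use of the Lipschitz condition. Consider $k\ge k_0$, with $k_0$ so large that $\varepsilon_k\le\frac14$.

Let $\hat s=s_k/\|s_k\|=d_k/\|d_k\|$, $P_0=I-\hat s\hat s^T$ and $z=\Delta_k\hat s$. Then $\|z\|\le\varepsilon_k$ and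
\[
\rho_ks_ky_k^T=\frac{\hat s(\hat s+z)^T}{1+\hat s^Tz},\qquad \rho_ky_ky_k^T=\frac{(\hat s+z)(\hat s+z)^T}{1+\hat s^Tz},
\]
and both matrices equal $\hat s\hat s^T+O(\varepsilon_k)$. So $P=P_0+O(\varepsilon_k)$, and \eqref{eq:Bupdate} with $P_0^2-I+\hat s\hat s^T=0$ gives
\begin{equation}\label{eq:E}
E_{k+1}=P^TE_kP+\big(P^TP-I+\rho_ky_ky_k^T\big)=P_0E_kP_0+O(\varepsilon_k\|E_k\|_F)+O(\varepsilon_k),
\end{equation}
where $\|\cdot\|_F$ is the Frobenius norm and the error terms vanish if $\varepsilon_k=0$. In an orthonormal basis starting with $\hat s$, the map $E\mapsto P_0EP_0$ deletes the first row and column, so for symmetric $E$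
\[
\|P_0EP_0\|_F^2=\|E\|_F^2-2\|E\hat s\|^2+(\hat s^TE\hat s)^2\le\|E\|_F^2-\|E\hat s\|^2 .
\]
With $\sqrt{1-t}\le1-t/2$ we obtain, for a constant $C$,
\begin{equation}\label{eq:Erec}
\|E_{k+1}\|_F\le(1+C\varepsilon_k)\|E_k\|_F+C\varepsilon_k-\frac{\|E_k\hat s_k\|^2}{2\|E_k\|_F},
\end{equation}
the last term being absent if $E_k=0$. Hence $1+\|E_{k+1}\|_F\le(1+C\varepsilon_k)(1+\|E_k\|_F)$, and $\|E_k\|_F\le M$ for some $M$ because $\prod(1+C\varepsilon_k)$ converges. Summing \eqref{eq:Erec} gives $\sum_{k\ge k_0}\|E_k\hat s_k\|^2\le2M\big(M+C(1+M)\sum\varepsilon_k\big)<\infty$. So $\|E_kd_k\|/\|d_k\|\to0$, and Lemma~\ref{lem:unit} finishes both cases.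
\end{proof}

\section{One slow step, and how to make the slowness last}\label{sec:idea}

On the quadratic $\frac12\|x\|^2$ formula \eqref{eq:E} says $E_{k+1}=P_0E_kP_0$: the error is removed along the search direction and nowhere else. If $B_k$ has a huge eigenvalue, then $d_k=-B_k^{-1}g_k$ tends to avoid its eigenvector, and the error in that eigenvalue is hardly touched. The following example is the whole mechanism in its simplest form.

\begin{example}\label{ex:quad}
Let $n=2$, $f=\frac12\|x\|^2$, $N\ge2$, $0<\tau\le N^{-2}$, and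
\[
x=(1,-A),\qquad A=\tau/N,\qquad B=\mathrm{diag}(L,1),\qquad L=\tau^{-2}.
\]
\emph{Direction.} Since $g=x$, we get $d=(-\tau^2,A)=Ap$ with $p=(-\delta,1)$ and $\delta=\tau^2/A=N\tau$. The direction is almost orthogonal to the gradient. The descent rate along the line is
\[
\psi(\sigma)=-\nabla f(x+\sigma p)\cdot p=\delta+A-\sigma(1+\delta^2),
\]
and \eqref{W2} for the step $\sigma p$ reads $\psi(\sigma)\le\omega_2\psi(0)$.

\emph{Unit step.} It corresponds to $\sigma=A$, and $\psi(A)/\psi(0)=1-\frac{1+N^2\tau^2}{N^2+1}\ge1-N^{-2}$. The unit step is far too short and is rejected if $1-N^{-2}>\omega_2$. The step length is then at our disposal.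

\emph{Progress.} No step along $p$ lowers $f$ by more than $\frac{(\delta+A)^2}{2(1+\delta^2)}\le\frac12(N+\frac1N)^2L^{-1}$.

\emph{Update.} Let $a_-=(1,0)$, $a=(1,\delta)\perp p$, and let hats denote unit vectors. Then $E=(L-1)a_-a_-^T$ and $P_0a_-=(a_-\cdot\hat a)\hat a$. Whatever the step length, $B_+=L_+\hat a\hat a^T+\hat p\hat p^T$ with
\[
L_+-1=\frac{L-1}{1+\delta^2},\qquad 0<L-L_+=\frac{N^2(1-\tau^2)}{1+N^2\tau^2}<N^2 .
\]

\emph{The next step.} In the frame $(\hat a,\hat p)$ the new matrix is $\mathrm{diag}(L_+,1)$ and the new point is $\big((1-\tau^2)/|p|,\,-\psi(\sigma)/|p|\big)$. The situation has reproduced itself, with $A$ replaced by the residual slope left by the line search. An exact search leaves $\psi(\sigma)=0$; then $d_+=-x_+/L_+$ points at the minimizer and the game is over. An inexact search may leave $\psi(\sigma)=\pm\tau/N$, a relative residual of only $1/(N^2+1)$, and the next direction is again almost orthogonal to the gradient.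
\end{example}

So the residual of one line search steers the next direction: the slope turns by $\delta\approx\tau^2/A$. Each step gains about $N^2/(2L)$ in $f$ and repairs $L$ by less than $N^2$. On a quadratic the repair wins in the end, by Theorem~\ref{thm:positive}(a). To stall for ever we need the gains to be summable, $\sum1/L_k<\infty$, so $L_k$ has to \emph{grow}, and faster than linearly.

Growth is possible because $P^T$ in \eqref{eq:Bupdate} is an oblique projection when $y$ is not parallel to $s$, and oblique projections can lengthen vectors. Suppose that in Example~\ref{ex:quad} the average Hessian along the step $s=\sigma p$ is $I+K\mathbf 1\mathbf 1^T$ with $\mathbf 1=(1,1)$ and a small $K\ge0$. Then $q=y/\sigma=p+K(1-\delta)\mathbf 1$ and $P^Tz=z-q\,(p\cdot z)/(p\cdot q)$. The vector $P^Ta_-$ is orthogonal to $p$ with first component $1+\delta q^u/(p\cdot q)$, where $q^u=K(1-\delta)-\delta$ is the first component of $q$. The large part $La_-a_-^T$ of $B$ is therefore multiplied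 in size by
\begin{equation}\label{eq:heur}
|P^Ta_-|^2=\Big(1+\frac{\delta q^u}{p\cdot q}\Big)^2(1+\delta^2)=1+2K\delta-\delta^2+O\big(|\delta|(K+|\delta|)^2\big).
\end{equation}
The term $-\delta^2$ is the repair seen above. The term $2K\delta$ dominates it if $K\gg|\delta|\sim\tau$. We want this at all small scales $\tau$, on steps of length of order $\tau$, and $K$ must differ from step to step. This asks for a Hessian that varies by much more than $\tau$ over distances $\tau$. The function of Theorem~\ref{thm:main} has this behavior along the line $x_1+x_2=1$, where $K\sim\tau^\beta$. The normal $\mathbf 1$ of that line is oblique for a reason: its second component makes the nearly vertical steps cross the line, and its first component tilts $y$ away from $s$.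

One difficulty remains. The directions must stay almost orthogonal to a gradient that hardly changes, so the turns $\delta_i$ have both signs and add up to about zero over a period. The net effect $2\sum K_i\delta_i$ is positive only if the steps with $\delta_i>0$ see more curvature than the others. Section~\ref{sec:pattern} shows that the leading part of this sum cancels, and that a suitable period of four steps leaves a positive remainder. If each period multiplies $L$ by $1+\mathrm{const}\cdot\tau^{1+\beta}$, then $L^{(1+\beta)/2}$ grows at least linearly, and $\sum1/L_k<\infty$ exactly because $\beta<1$.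

\section{DFP in the plane}\label{sec:plane}

We need exact versions of the relation $\delta=\tau^2/A$ and of \eqref{eq:heur}. Let $n=2$, write $x=(u,v)$ and $z=(z^u,z^v)$ for vectors. All directions will be nearly vertical, so we describe them by slopes $\mu_k$:
\[
p_k=(-\mu_k,1),\qquad a_k=(1,\mu_k),\qquad \delta_k=\mu_k-\mu_{k-1},
\]
so that $a_k\cdot p_k=0$, $a_{k-1}\cdot p_k=-\delta_k$ and $p_{k-1}-p_k=(\delta_k,0)$. For a step $s_k=\sigma_kp_k$ put $q_k=y_k/\sigma_k$ and $\pi_k=p_k\cdot q_k=s_k^Ty_k/\sigma_k^2$. After the step the secant equation says $B_{k+1}p_k=q_k$. Then the symmetric matrix $B_{k+1}-q_kq_k^T/\pi_k$ annihilates $p_k$ and is a multiple of $a_ka_k^T$. Thus, in the plane, one number $\Lambda_{k+1}$ carries all the memory of the method beyond the last step.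

\begin{lemma}\label{lem:plane}
Let $B_k=q_{k-1}q_{k-1}^T/\pi_{k-1}+\Lambda_ka_{k-1}a_{k-1}^T$ with $\pi_{k-1}=p_{k-1}\cdot q_{k-1}>0$ and $\Lambda_k>0$.
\begin{itemize}
\item[(1)] Let $A_k=-g_k\cdot p_{k-1}$ and $\Gamma_k=g_k^uq_{k-1}^v-g_k^vq_{k-1}^u\ne0$. Suppose $\delta\ne0$ satisfies
\begin{equation}\label{eq:D}
\frac1\delta=\frac{\Lambda_kA_k}{\Gamma_k}+\frac{q_{k-1}^u}{\pi_{k-1}},
\end{equation}
and let $\mu_k=\mu_{k-1}+\delta$. If $q_{k-1}\cdot p_k\ne0$, then $d_k=t_kp_k$ with $t_k=A_k/(q_{k-1}\cdot p_k)$.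
\item[(2)] If $s_k=\sigma_kp_k$ with $\sigma_k\ne0$ and $\pi_k>0$, then $B_{k+1}=q_kq_k^T/\pi_k+\Lambda_{k+1}a_ka_k^T$ with $\Lambda_{k+1}=\Lambda_kR_k^2+T_k$, where
\[
R_k=\frac{p_{k-1}\cdot q_k}{p_k\cdot q_k}=1+\frac{\delta_kq_k^u}{\pi_k},\qquad T_k=\frac1{\pi_{k-1}}\Big(q_{k-1}^u-q_k^u\,\frac{p_k\cdot q_{k-1}}{\pi_k}\Big)^2\ge0 .
\]
\end{itemize}
\end{lemma}

The number $A_k$ is the \emph{residual} of the previous line search. When $\Lambda_k\approx\tau^{-2}$, $g_k\approx(1,0)$ and $q_{k-1}\approx(0,1)$, equation \eqref{eq:D} reads $\delta\approx\tau^2/A_k$.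

\begin{proof}
(1) We have to check $-t_kB_kp_k=g_k$. We test it against two vectors that each annihilate one term of $B_k$, namely $p_{k-1}$ and $q^\perp=(q_{k-1}^v,-q_{k-1}^u)$. Their determinant is $\mu_{k-1}q_{k-1}^u-q_{k-1}^v=-\pi_{k-1}\ne0$. First, $p_{k-1}\cdot B_kp_k=q_{k-1}\cdot p_k$, so $-t_k\,p_{k-1}\cdot B_kp_k=-A_k=p_{k-1}\cdot g_k$. Second, $q^\perp\cdot q_{k-1}=0$ and $q^\perp\cdot a_{k-1}=\pi_{k-1}$, so $-t_k\,q^\perp\cdot B_kp_k=t_k\Lambda_k\pi_{k-1}\delta$, while $q^\perp\cdot g_k=\Gamma_k$. Since $q_{k-1}\cdot p_k=\pi_{k-1}-\delta q_{k-1}^u$, the two agree if and only if $A_k\Lambda_k\pi_{k-1}\delta=\Gamma_k(\pi_{k-1}-\delta q_{k-1}^u)$, which is \eqref{eq:D} multiplied by $\Gamma_k\pi_{k-1}\delta$.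

(2) In \eqref{eq:Bupdate}, $\rho_ky_ky_k^T=q_kq_k^T/\pi_k$ and $P^Tz=z-q_k(p_k\cdot z)/\pi_k$. The latter is orthogonal to $p_k$, hence equal to $(P^Tz)^ua_k$. Therefore
\[
P^TB_kP=\Big[\Lambda_k\big((P^Ta_{k-1})^u\big)^2+\big((P^Tq_{k-1})^u\big)^2/\pi_{k-1}\Big]a_ka_k^T .
\]
The second term in brackets is $T_k$, and $(P^Ta_{k-1})^u=1+\delta_kq_k^u/\pi_k=R_k$ because $p_{k-1}\cdot q_k=\pi_k+\delta_kq_k^u$.
\end{proof}

\section{The function and the four-step pattern}\label{sec:pattern}

Let $h(w)=w_+^{2+\beta}/(2+\beta)$, so $h'(w)=w_+^{1+\beta}$ and $h''(w)=(1+\beta)w_+^\beta$. With $w=x_1+x_2-1$ we have $f=\frac12\|x\|^2+h(w)$ and $\nabla^2f=I+h''(w)\mathbf 1\mathbf 1^T$, where $\mathbf 1=(1,1,0,\dots,0)$. Since $h''$ is continuous, nonnegative and satisfies $|h''(w)-h''(w')|\le(1+\beta)|w-w'|^\beta$, the Hessian has the properties stated in Theorem~\ref{thm:main}. Moreover $f\ge\frac12\|x\|^2$, with equality on the half-space $w\le0$, which contains the origin in its interior. This proves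 the first part of the theorem.

From now until the end of Section~\ref{sec:proof} let $n=2$, so that $w=u+v-1$, $g^u=u+h'(w)$ and $g^v=v+h'(w)$. For a step $\sigma p_i$ from $x_i$ to $x_{i+1}$ we have $w_{i+1}-w_i=(1-\mu_i)\sigma$, and therefore
\begin{equation}\label{eq:q}
q_i=p_i+K_i(1-\mu_i)\mathbf 1,\qquad K_i=\int_0^1h''\big(w_i+t(w_{i+1}-w_i)\big)\,dt\ge0 .
\end{equation}
If $w_{i+1}\ne w_i$, then $K_i$ is the slope of the chord of $h'$ between $w_i$ and $w_{i+1}$. Further, inserting $v=w+1-u$ in $A_{i+1}=-g_{i+1}\cdot p_i=\mu_ig_{i+1}^u-g_{i+1}^v$ gives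
\begin{equation}\label{eq:w}
w_{i+1}=(1+\mu_i)u_{i+1}-1-A_{i+1}-(1-\mu_i)h'(w_{i+1}).
\end{equation}

\subsection*{Which pattern of slopes?}
At a point $(u,1-u)$ of the line $w=0$ the gradient is $(u,1-u)$, and $(-c,1)$ is orthogonal to it for $c=1/u-1$. We let the slopes oscillate about $c$ at scale $\tau$: $\mu_i=c+N\tau m_i$ with a periodic integer sequence $(m_i)$ and $D_i=m_i-m_{i-1}\ne0$. By \eqref{eq:D} the turn $\delta_{i+1}=N\tau D_{i+1}$ is produced by the residual $A_{i+1}\approx\tau/(ND_{i+1})$, and then \eqref{eq:w} gives $w_{i+1}\approx\mu_i-c-A_{i+1}\approx e_{i+1}\tau$, where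
\[
e_{i+1}=Nm_i-\frac1{ND_{i+1}},\qquad \hat K_i=\frac{h'(e_{i+1})-h'(e_i)}{e_{i+1}-e_i}.
\]
As $h'(\tau e)=\tau^{1+\beta}h'(e)$, we expect $K_i\approx\tau^\beta\hat K_i$ and $\sum K_i\delta_i\approx N\tau^{1+\beta}S$ with $S=\sum D_i\hat K_i$, the sums running over one period. Now $ND_i=(e_{i+1}-e_i)+\big(\frac1{ND_{i+1}}-\frac1{ND_i}\big)$, and $\sum(e_{i+1}-e_i)\hat K_i=\sum(h'(e_{i+1})-h'(e_i))=0$. Hence
\begin{equation}\label{eq:tele}
N^2S=\sum_i\Big(\frac1{D_{i+1}}-\frac1{D_i}\Big)\hat K_i .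
\end{equation}
The main part telescopes, and what is left comes from the residuals, that is, from the inexactness of the line search. For period two, $D_1=-D_0$ and both steps use the same chord, so $S=0$. For the period $m=(1,0,-1)$, with $(D_0,D_1,D_2)=(2,-1,-1)$, formula \eqref{eq:tele} gives $N^2S=\frac32(\hat K_2-\hat K_0)<0$, because both chords have the left endpoint $e_0<0$, the right endpoints satisfy $0<e_2<e_1$, and $h'(e)/(e-e_0)$ increases for $e>0$. The following period of length four has the right sign.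

Fix an integer $N\ge2$ with
\begin{equation}\label{eq:N}
N^{-2}<\min\{\eta,\ \omega_2,\ 1-\omega_2,\ 1-2\omega_1\},
\end{equation}
and let
\begin{gather*}
(m_{-1},m_0,m_1,m_2,m_3,m_4)=(-1,1,0,1,-1,1),\qquad (D_0,\dots,D_4)=(2,-1,1,-2,2),\\
e_0=e_4=-N-\tfrac1{2N},\qquad e_1=N+\tfrac1N,\qquad e_2=-\tfrac1N,\qquad e_3=N+\tfrac1{2N}.
\end{gather*}
Note $|D_i|\ge1$ and $|e_{i+1}-e_i|\ge N$. The four chords are shown in Figure~\ref{fig:chords}.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[xscale=1.8,yscale=0.9]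
\draw[->] (-2.8,0)--(3,0) node[right]{$e$};
\draw[very thick] (-2.7,0)--(0,0);
\draw[very thick,domain=0:2.62,samples=40] plot (\x,{\x*sqrt(\x)}) node[above]{$h'(e)$};
\coordinate (a) at (-2.25,0);
\coordinate (b) at (2.5,{2.5*sqrt(2.5)});
\coordinate (c) at (-0.5,0);
\coordinate (d) at (2.25,{2.25*sqrt(2.25)});
\draw[->,shorten >=3pt] (a)--(b) node[pos=0.35,above]{$\hat K_0$};
\draw[->,dashed,shorten >=3pt] (b)--(c) node[pos=0.68,above left=-2pt]{$\hat K_1$};
\draw[->,shorten >=3pt] (c)--(d) node[pos=0.33,below right=-2pt]{$\hat K_2$};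
\draw[->,dashed,shorten >=3pt] (d)--(a) node[pos=0.68,below]{$\hat K_3$};
\draw[dotted] (b)--(2.5,0) node[below right=-1pt]{$e_1$};
\draw[dotted] (d)--(2.25,0) node[below left=-1pt]{$e_3$};
\node[below] at (a) {$e_0$};
\node[below] at (c) {$e_2$};
\node[below] at (0,0) {$0$};
\end{tikzpicture}
\caption{The graph of $h'(e)=e_+^{1+\beta}$ and the cycle $e_0\to e_1\to e_2\to e_3\to e_0$ of rescaled positions $w_i/\tau$, drawn for $N=2$, $\beta=\frac12$. The chord slopes $\hat K_i$ are the rescaled extra curvatures seen by the four steps. Solid chords belong to steps with $D_i>0$, dashed chords to steps with $D_i<0$.}\label{fig:chords}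
\end{figure}

\begin{lemma}\label{lem:S}
$S=\sum_{i=0}^3D_i\hat K_i>0$.
\end{lemma}

For large $N$ the slopes are close to $N^\beta(\frac12,1,1,\frac12)$ and \eqref{eq:tele} reads $N^2S=-\frac32\hat K_0+2\hat K_1-\frac32\hat K_2+\hat K_3\approx\frac14N^\beta$. The proof covers all $N\ge2$.

\begin{proof}
Since $h'(e_0)=h'(e_2)=0$,
\[
\hat K_0=\frac{h'(e_1)}{2N+\frac3{2N}},\quad \hat K_1=\frac{h'(e_1)}{N+\frac2N},\quad \hat K_2=\frac{h'(e_3)}{N+\frac3{2N}},\quad \hat K_3=\frac{h'(e_3)}{2N+\frac1N}.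
\]
With $t=N^{-2}\le\frac14$,
\[
S=(2\hat K_0-\hat K_1)-(2\hat K_3-\hat K_2)=\frac tN\left\{\frac{\frac54\,h'(e_1)}{(1+\frac34t)(1+2t)}-\frac{h'(e_3)}{(1+\frac12t)(1+\frac32t)}\right\}.
\]
This is positive because $h'(e_1)>h'(e_3)>0$ and
$\frac54(1+\frac t2)(1+\frac{3t}2)-(1+\frac{3t}4)(1+2t)=\frac14-\frac t4-\frac{9t^2}{16}\ge\frac14-\frac1{16}-\frac9{256}>0$.
\end{proof}

\section{One cycle of four steps}\label{sec:cycle}

The pattern has to be repeated infinitely often, so errors must not accumulate. A step may multiply the errors in its data by a constant larger than one. The remedy is to use the freedom in the step length to hit each prescribed slope \emph{exactly}. After two such steps the initial errors are forgotten, and only the errors due to the nonzero sizes of $\tau$ and $u-1$ remain. We therefore work with two tolerances: a coarse one, $\zeta$, for the data at the start of a cycle, and a fine one, $\xi=\zeta^2$, for the sizes of $\tau$ and $u-1$.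

\medskip\noindent\textbf{Conventions.} Let $0<\zeta\le\frac14$ and $\xi=\zeta^2$. The symbol $O(X)$ denotes a quantity of modulus at most $CX$, where $C$ depends only on $N$ and $\beta$. ``For $\zeta$ small'' means below a threshold that depends only on $N$, $\beta$ and $\omega_1$. Within a cycle the iterates are numbered from $0$.

\begin{definition}\label{def:state}
A \emph{state with scale $\tau>0$} consists of a point $x_0=(u_0,v_0)$, a matrix $B_0$, slopes $\mu_{-1},\mu_0$, a vector $q_{-1}$ and a number $\Lambda_0$ such that, with $c=1/u_0-1$: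
\begin{itemize}
\item[(S1)] $\tau^\beta\le\xi$, $\tau^{1-\beta}\le\xi$ and $|u_0-1|\le\xi$;
\item[(S2)] $|\mu_{-1}-(c-N\tau)|\le\zeta\tau$ and $|\mu_0-(c+N\tau)|\le\zeta\tau$;
\item[(S3)] $|w_0-e_0\tau|\le\zeta\tau$;
\item[(S4)] $\|q_{-1}-(0,1)\|\le\zeta$;
\item[(S5)] $A_0=-g_0\cdot p_{-1}$ satisfies $|A_0-\frac\tau{2N}|\le\zeta\tau$;
\item[(S6)] $B_0=q_{-1}q_{-1}^T/\pi_{-1}+\Lambda_0a_{-1}a_{-1}^T$ with $\pi_{-1}=p_{-1}\cdot q_{-1}>0$ and $\Lambda_0(1+\mu_{-1}^2)=\tau^{-2}$, and $d_0=t_0p_0$ with $t_0=A_0/(q_{-1}\cdot p_0)$.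
\end{itemize}
\end{definition}

The normalization in (S6) makes $\tau^{-2}$ the eigenvalue of $\Lambda_0a_{-1}a_{-1}^T$, the quantity $L$ of Section~\ref{sec:idea}. It matters: $\Lambda_i$ itself changes by factors $1+O(\xi\tau)$ when the slope turns, which would hide the gain of order $\tau^{1+\beta}$.

\begin{proposition}\label{prop:cycle}
Let $\zeta$ be small. From a state with scale $\tau$ one can make four DFP steps to $x_1,\dots,x_4$ with positive step lengths such that, for $i=0,\dots,3$: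
\begin{itemize}
\item[(a)] $\alpha_i$ satisfies \eqref{W1} and \eqref{W2}, $|g_{i+1}^Td_i|\le N^{-2}|g_i^Td_i|$, and $\alpha=1$ violates \eqref{W2};
\item[(b)] $w_i,w_{i+1}=O(\tau)$, $u_{i+1}-u_0=O(\xi\tau)$ and $0\le f(x_i)-f(x_{i+1})=O(\tau^2)$;
\item[(c)] $x_4,B_4,\mu_3,\mu_4,q_3,\Lambda_4$ satisfy {\rm(S2)--(S6)} with scale $\tau_+=(\Lambda_4(1+\mu_3^2))^{-1/2}$ and $c_+=1/u_4-1$;
\item[(d)] $\tau_+^{-2}\ge\tau^{-2}\exp(NS\tau^{1+\beta})$.
\end{itemize}
\end{proposition}

The rest of the section is the proof. By (S1), $\tau=\tau^\beta\tau^{1-\beta}\le\xi^2$ and $c=O(\xi)$. Let $\bar\mu_j=c+N\tau m_j$ be the target slopes. Every number $\mu=\bar\mu_j+O(\zeta\tau)$ is $O(\xi)$, so $1-\mu=1+O(\xi)$ and $1+\mu^2=1+O(\xi^2)$.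

\subsection*{Construction of the steps}
For $0\le i\le4$ consider the statement $(P_i)$:
\begin{itemize}
\item $\mu_j=\bar\mu_j+O(\zeta\tau)$ for $j=i-1,i$, and $\mu_j=\bar\mu_j$ if moreover $j\ge1$;
\item $u_i=u_0+O(\xi\tau)$, $\ w_i=e_i\tau+O(\zeta\tau)$, $\ A_i=-g_i\cdot p_{i-1}=\frac\tau{ND_i}+O(\zeta\tau)$;
\item $q_{i-1}=(0,1)+O(\zeta)$ and $\Lambda_i\tau^2=1+O(\xi)$;
\item $B_i$ has the form of Lemma~\ref{lem:plane}, and $d_i=t_ip_i$ with $t_i=A_i/(q_{i-1}\cdot p_i)$.
\end{itemize}
$(P_0)$ holds by the definition of a state. We show that $(P_i)$, $0\le i\le3$, allows a step after which $(P_{i+1})$ holds. The constants in $(P_{i+1})$ and the threshold for $\zeta$ are determined by the constants in $(P_i)$ and by $N,\beta$ (and $\omega_1$, for the threshold). The argument is used four times, so all constants depend only on $N,\beta$, and we take the smallest of the thresholds. Note that $(P_i)$ gives $\pi_{i-1}=1+O(\zeta)$, $t_i=A_i(1+O(\zeta))$ and $\delta_i=N\tau D_i+O(\zeta\tau)$; for $\zeta$ small, $t_i$ has the sign of $D_i$.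

\medskip\noindent\emph{Step 1: the search line.} Let $x(\sigma)=x_i+\sigma p_i$ and $\psi(\sigma)=-\nabla f(x(\sigma))\cdot p_i$. Then $-\psi'=|p_i|^2+h''(w)(1-\mu_i)^2\ge1$, so $\psi$ is a decreasing bijection of $\mathbb{R}$, and points of the line can be labeled by their residual. If $|\sigma|=O(\tau)$, then $w=O(\tau)$ and $h''(w)=O(\tau^\beta)=O(\xi)$ at $x(\sigma)$; hence
\begin{equation}\label{eq:psi}
1\le-\psi'(\sigma)\le1+O(\xi)\qquad\text{for }|\sigma|=O(\tau).
\end{equation}
Let $Z_i=\psi(0)$. Since $p_{i-1}-p_i=(\delta_i,0)$ and $g_i^u=u_i+h'(w_i)=1+O(\xi)$,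
\begin{equation}\label{eq:Z}
Z_i=A_i+g_i^u\delta_i=\tau\Big(ND_i+\frac1{ND_i}\Big)+O(\zeta\tau).
\end{equation}
As $z\mapsto Nz+1/(Nz)$ increases for $z\ge1$, we have $|Z_i|\ge\tau(N+\frac1N-O(\zeta))\ge N\tau$ for $\zeta$ small, and $Z_i$ has the sign of $D_i$.

\medskip\noindent\emph{Step 2: candidate points.} For $A\in J=[-\tau,\tau]$ let $\sigma(A)=\psi^{-1}(A)$. Because $|Z_i|\ge2\tau$, the number $Z_i-A$ has the sign of $D_i$; so $\sigma(A)\ne0$ has the sign of $D_i$, and $|\sigma(A)|\le|Z_i-A|=O(\tau)$. Let $x=(u,v)=x(\sigma(A))$ and let $K,q,\pi,\Gamma,\Lambda_+$ be the values that $K_i,q_i,\pi_i,\Gamma_{i+1},\Lambda_{i+1}$ take if $x_{i+1}=x$. Then $u-u_i=-\mu_i\sigma(A)=O(\xi\tau)$ and $w=O(\tau)$. By \eqref{eq:q}, $K=O(\tau^\beta)=O(\xi)$, so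
\[
q=(0,1)+O(\xi),\qquad \pi=1+O(\xi).
\]
Further $g^u(x)=u+h'(w)=1+O(\xi)$ and $g^v(x)=w+1-u+h'(w)=O(\xi)$, so $\Gamma=1+O(\xi)$. In Lemma~\ref{lem:plane}(2) we have $R_i=1+O(\xi\tau)$, since $\delta_i=O(\tau)$ and $q^u=O(\xi)$, and $T_i=O(1)$. As $\Lambda_i^{-1}=O(\tau^2)=O(\xi\tau)$,
\begin{equation}\label{eq:Lam}
\Lambda_+=\Lambda_i(1+O(\xi\tau)).
\end{equation}
All these quantities depend continuously on $A\in J$, and $\pi,\Gamma>0$ for $\zeta$ small.

\medskip\noindent\emph{Step 3: steering.} We want the next slope to be $\bar\mu_{i+1}$. The required turn is $\delta^*=\bar\mu_{i+1}-\mu_i=N\tau D_{i+1}+O(\zeta\tau)$, with no error term if $i\ge1$, and \eqref{eq:D} asks for $\Phi(A)=1$, where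
\[
\Phi(A)=\delta^*\Big(\frac{\Lambda_+A}\Gamma+\frac{q^u}\pi\Big).
\]
Put $A=\lambda\tau^2/\delta^*$ with $\lambda\in[\frac12,\frac32]$. Then $|A|\le\frac32\tau/(N-O(\zeta))\le\tau$ for $\zeta$ small, since $N\ge2$, so $A\in J$; and $\Phi=\lambda\Lambda_+\tau^2/\Gamma+O(\xi\tau)=\lambda+O(\xi)$. For $\zeta$ small, $\Phi<1$ at $\lambda=\frac12$ and $\Phi>1$ at $\lambda=\frac32$. By the intermediate value theorem $\Phi=1$ at some $\lambda$, and this $\lambda$ is $1+O(\xi)$. Let $x_{i+1}$ be the corresponding point and $\sigma_i=\sigma(A)$. The step is a DFP step with $\alpha_i=\sigma_i/t_i>0$, because $\sigma_i$ and $t_i$ both have the sign of $D_i$. Lemma~\ref{lem:plane}(2) gives the form of $B_{i+1}$. Lemma~\ref{lem:plane}(1) with $k=i+1$ and $\delta=\delta^*$ applies because $q_i\cdot p_{i+1}=1+O(\xi)\ne0$, and gives $d_{i+1}=t_{i+1}p_{i+1}$ with $\mu_{i+1}=\bar\mu_{i+1}$. Since $A_{i+1}=\psi(\sigma_i)=A$,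
\begin{equation}\label{eq:A}
A_{i+1}=\frac{\tau^2}{\delta^*}(1+O(\xi))=\frac\tau{ND_{i+1}}+O(\zeta\tau),\qquad\text{with error }O(\xi\tau)\text{ if }i\ge1 .
\end{equation}

\medskip\noindent\emph{Step 4: position.} In \eqref{eq:w}, $h'(w_{i+1})=O(\tau^{1+\beta})=O(\xi\tau)$. Writing $1+\mu_i=1/u_0+(\mu_i-c)$ with $\mu_i-c=O(\tau)$,
\[
(1+\mu_i)u_{i+1}-1=\frac{u_{i+1}-u_0}{u_0}+(\mu_i-c)u_{i+1}=(\mu_i-c)+O(\xi\tau).
\]
Hence
\begin{equation}\label{eq:wpos}
w_{i+1}=(\mu_i-c)-A_{i+1}+O(\xi\tau)=e_{i+1}\tau+O(\zeta\tau),\qquad\text{with error }O(\xi\tau)\text{ if }i\ge1 .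
\end{equation}
Together with Step~2 this proves $(P_{i+1})$.

\subsection*{Proof of (a): the line search}
For every $\sigma$ we have $\nabla f(x(\sigma))^Td_i=-t_i\psi(\sigma)$. In particular $g_i^Td_i=-t_iZ_i<0$, and \eqref{W2} holds at $x(\sigma)$ if and only if $\psi(\sigma)/Z_i\le\omega_2$.

\emph{Accuracy and \eqref{W2}.} Let $r=A_{i+1}/Z_i$, so $g_{i+1}^Td_i=r\,g_i^Td_i$. By \eqref{eq:Z} and \eqref{eq:A},
\[
|r|\le\frac{1/N+O(\zeta)}{N+1/N-O(\zeta)}\le N^{-2}
\]
for $\zeta$ small, since the value without errors is $1/(N^2+1)$. By \eqref{eq:N}, $r<\omega_2$.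

\emph{Condition \eqref{W1}.} Let $Z_i>0$; the case $Z_i<0$ reduces to this one when $p_i$ is replaced by $-p_i$, which changes the signs of $\sigma$ and $\psi$ and preserves \eqref{eq:psi}. Substituting $A=\psi(\sigma)$,
\[
f(x_i)-f(x_{i+1})=\int_0^{\sigma_i}\psi\,d\sigma=\int_{A_{i+1}}^{Z_i}\frac{A\,dA}{-\psi'} .
\]
Write \eqref{eq:psi} as $1\le-\psi'\le1+C\xi$. If $A_{i+1}\ge0$, the integral is at least $(Z_i^2-A_{i+1}^2)/(2(1+C\xi))$. If $A_{i+1}<0$, the part over $[0,Z_i]$ is at least $Z_i^2/(2(1+C\xi))$ and the part over $[A_{i+1},0]$ is at least $-A_{i+1}^2/2$. In both cases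
\begin{equation}\label{eq:dec}
f(x_i)-f(x_{i+1})\ge\tfrac12Z_i^2\Big(\frac1{1+C\xi}-r^2\Big)\ge\tfrac12Z_i^2\,(1-r^2-C\xi).
\end{equation}
On the other hand $-g_i^Ts_i=Z_i\sigma_i\le|Z_i|\,|Z_i-A_{i+1}|\le Z_i^2(1+|r|)$. The ratio of the actual to the predicted decrease is thus at least $\frac12(1-|r|)-\frac12C\xi\ge\frac12(1-N^{-2})-\frac12C\xi$, which exceeds $\omega_1$ for $\zeta$ small by \eqref{eq:N}.

\emph{The unit step.} The trial point is $x(t_i)$ with $|t_i|=O(\tau)$, so \eqref{eq:psi} gives $|\psi(t_i)-Z_i|\le|t_i|(1+O(\xi))$. Moreover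
\[
\frac{|t_i|(1+O(\xi))}{|Z_i|}\le\frac{1/(N|D_i|)+O(\zeta)}{N|D_i|+1/(N|D_i|)-O(\zeta)}\le N^{-2}
\]
for $\zeta$ small, since the value without errors is $1/(N^2D_i^2+1)$. So $\psi(t_i)/Z_i\ge1-N^{-2}>\omega_2$ by \eqref{eq:N}, and \eqref{W2} fails for $\alpha=1$.

\subsection*{Proof of (b)}
The statements on $w$ and $u$ are part of $(P_i)$ and $(P_{i+1})$. By \eqref{W1} and convexity, $0\le f(x_i)-f(x_{i+1})\le-g_i^Ts_i=Z_i\sigma_i=O(\tau^2)$.

\subsection*{Proof of (c): the cycle closes}
By \eqref{eq:Lam}, $\Lambda_4/\Lambda_0=1+O(\xi\tau)$. Since $\mu_3-\mu_{-1}=O(\tau)$ and $\mu_3+\mu_{-1}=O(\xi)$, also $(1+\mu_3^2)/(1+\mu_{-1}^2)=1+O(\xi\tau)$. So $\tau_+=\tau(1+O(\xi\tau))$. Further $c_+-c=(u_0-u_4)/(u_0u_4)=O(\xi\tau)$. Now $\mu_3=c-N\tau$ and $\mu_4=c+N\tau$ exactly, and \eqref{eq:A}, \eqref{eq:wpos} with $i=3$ give $A_4=\frac\tau{2N}+O(\xi\tau)$ and $w_4=e_0\tau+O(\xi\tau)$. Each of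
\[
|\mu_3-(c_+-N\tau_+)|,\qquad|\mu_4-(c_++N\tau_+)|,\qquad|w_4-e_0\tau_+|,\qquad\big|A_4-\tfrac{\tau_+}{2N}\big|
\]
is therefore at most $C\xi\tau_+$, and $\|q_3-(0,1)\|\le C\xi$ by Step~2. Since $C\xi=C\zeta^2\le\zeta$ for $\zeta$ small, (S2)--(S5) hold. Condition (S6) is contained in $(P_4)$ and the definition of $\tau_+$.

\subsection*{Proof of (d): growth}
Let $\tilde\Lambda_i=\Lambda_i|p_{i-1}|^2$, so $\tilde\Lambda_0=\tau^{-2}$ and $\tilde\Lambda_4=\tau_+^{-2}$. By Lemma~\ref{lem:plane}(2), $\tilde\Lambda_{i+1}=\tilde\Lambda_iX_i^2+T_i|p_i|^2\ge\tilde\Lambda_iX_i^2$ with $X_i=R_i|p_i|/|p_{i-1}|$. Let $\kappa=K_i(1-\mu_i)$, so that $q_i=p_i+\kappa\mathbf 1$, and let $\theta$ be the angle between $p_{i-1}$ and $p_i$. Then $p_{i-1}\cdot q_i=|p_{i-1}||p_i|\cos\theta+\kappa(1-\mu_{i-1})$ and $p_i\cdot q_i=|p_i|^2(1+\nu)$ with $\nu=\kappa(1-\mu_i)/|p_i|^2$, so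
\[
X_i=\frac1{1+\nu}\Big(\cos\theta+\frac{\kappa(1-\mu_{i-1})}{|p_i||p_{i-1}|}\Big).
\]
The terms of order $\kappa$ cancel, and we need the expansion to order $\tau^{1+\beta}$. The determinant of $p_{i-1},p_i$ is $\pm\delta_i$ and $\cos\theta>0$, so $0\le1-\cos\theta\le\sin^2\theta\le\delta_i^2=O(\tau^2)$. Next, $\kappa=K_i(1+O(\xi))=O(\tau^\beta)$, $\nu=O(\xi)$, $1-\mu_{i-1}=1-\mu_i+\delta_i$, and $|p_i|/|p_{i-1}|=1+O(\xi\tau)$ because $\mu_i^2-\mu_{i-1}^2=O(\xi\tau)$. Hence
\[
\frac{\kappa(1-\mu_{i-1})}{|p_i||p_{i-1}|}=\Big(\nu+\frac{\kappa\delta_i}{|p_i|^2}\Big)(1+O(\xi\tau))=\nu+K_i\delta_i+O(\xi\tau^{1+\beta}),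
\]
and
\begin{equation}\label{eq:X}
X_i=1+\frac{K_i\delta_i+O(\xi\tau^{1+\beta})+O(\tau^2)}{1+\nu}=1+K_i\delta_i+O(\xi\tau^{1+\beta}).
\end{equation}
In the last step the repair term was absorbed through $\tau^2=\tau^{1-\beta}\tau^{1+\beta}\le\xi\tau^{1+\beta}$. Write $w_j=\tau(e_j+\epsilon_j)$ with $\epsilon_j=O(\zeta)$. By homogeneity,
\[
K_i=\tau^\beta\,\frac{h'(e_{i+1}+\epsilon_{i+1})-h'(e_i+\epsilon_i)}{e_{i+1}-e_i+O(\zeta)}=\tau^\beta\big(\hat K_i+O(\zeta)\big),
\]
because $h'$ is Lipschitz on bounded sets and $|e_{i+1}-e_i|\ge N$. With $\delta_i=N\tau(D_i+O(\zeta))$ we get $\sum_{i=0}^3K_i\delta_i=\tau^{1+\beta}(NS+O(\zeta))$. Finally $\log(1+z)\ge z-z^2$ for $|z|\le\frac12$ and $(X_i-1)^2=O(\tau^{2+2\beta})=O(\xi\tau^{1+\beta})$, so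
\[
\log\frac{\tilde\Lambda_4}{\tilde\Lambda_0}\ge2\sum_{i=0}^3\log X_i\ge2\tau^{1+\beta}\big(NS-O(\zeta)\big)\ge NS\tau^{1+\beta}
\]
for $\zeta$ small, by Lemma~\ref{lem:S}. This completes the proof of Proposition~\ref{prop:cycle}. \qed

\section{Proof of Theorem~\ref{thm:main}}\label{sec:proof}

The properties of $f$ were proved in Section~\ref{sec:pattern}. Let first $n=2$. Fix $\zeta\le\frac14$ such that Proposition~\ref{prop:cycle} applies, so $\xi\le\frac1{16}$. The initial scale $\tau_0>0$ is chosen small in terms of $N,\beta,\zeta$.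

\subsection*{The initial state}
We imitate Example~\ref{ex:quad}, as if a step with slope $-N\tau_0$ had just been made in the quadratic region. Let $\mu_{-1}=-N\tau_0$, so $p_{-1}=(N\tau_0,1)$, $a_{-1}=(1,-N\tau_0)$, and
\[
x_0=(1,e_0\tau_0),\qquad H_0^{-1}=B_0=I+(\tau_0^{-2}-1)\frac{a_{-1}a_{-1}^T}{\|a_{-1}\|^2}.
\]
With $q_{-1}=p_{-1}$, $\pi_{-1}=1+N^2\tau_0^2$ and $\Lambda_0=\tau_0^{-2}/(1+N^2\tau_0^2)$ we have $B_0=q_{-1}q_{-1}^T/\pi_{-1}+\Lambda_0a_{-1}a_{-1}^T$, which is positive definite. Here $u_0=1$, $c=0$ and $w_0=e_0\tau_0<0$, so $g_0=x_0$, $A_0=-N\tau_0-e_0\tau_0=\frac{\tau_0}{2N}$ and $\Gamma_0=1-Ne_0\tau_0^2=1+(N^2+\frac12)\tau_0^2$. The right side of \eqref{eq:D} is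
\[
\frac1{1+N^2\tau_0^2}\Big(\frac1{2N\tau_0\Gamma_0}+N\tau_0\Big)=\frac1{2N\tau_0}\big(1+O(\tau_0^2)\big).
\]
Let $\delta_0$ be its reciprocal and $\mu_0=\mu_{-1}+\delta_0=N\tau_0+O(\tau_0^3)$. Since $q_{-1}\cdot p_0=1+O(\tau_0^2)$, Lemma~\ref{lem:plane}(1) gives $d_0=t_0p_0$ as in (S6). As $\|q_{-1}-(0,1)\|=N\tau_0$, conditions (S1)--(S6) hold for $\tau_0$ small.

\subsection*{The cycles continue for ever}
Suppose $x_0,x_4,\dots,x_{4j}$ carry states with scales $\tau_0,\dots,\tau_j$, each obtained from the previous one by Proposition~\ref{prop:cycle}. One more application gives $x_{4j+4}$ with scale $\tau_{j+1}$, and only (S1) has to be checked. By (d), $\tau_0\ge\tau_1\ge\dots\ge\tau_{j+1}$, so the two bounds on the scale persist. The bound on $u$ is the real issue.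

Let $L_l=\tau_l^{-2}$, $\gamma=\frac{1+\beta}2<1$ and $b=\gamma NS>0$. Raising (d) to the power $\gamma$ gives $L_{l+1}^\gamma\ge L_l^\gamma\exp(bL_l^{-\gamma})\ge L_l^\gamma+b$. Hence
\begin{equation}\label{eq:L}
L_l^\gamma\ge L_0^\gamma+bl ,
\end{equation}
and comparison with an integral, which converges because $1/\gamma>1$, yields
\[
\sum_{l\le j}\tau_l^2\le\sum_{l\ge0}(L_0^\gamma+bl)^{-1/\gamma}\le L_0^{-1}+\frac{L_0^{\gamma-1}}{b(1/\gamma-1)}=\tau_0^2+\frac{\tau_0^{1-\beta}}{b(1/\gamma-1)}=:\mathcal{E}(\tau_0).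
\]
Note that $\mathcal{E}(\tau_0)\to0$ as $\tau_0\to0$. The drift estimate $O(\xi\tau_l)$ per cycle in (b) is not enough to control $u$, since the bound $\tau_l\le(bl)^{-1/(1+\beta)}$ from \eqref{eq:L} is not summable. We use the function values instead, which move by $O(\tau_l^2)$ per cycle and which determine $u$ near the line $w=0$. With $F(u)=\frac12(u^2+(1-u)^2)$, the restriction of $f$ to that line,
\begin{equation}\label{eq:F}
f(x)=F(u)+w(1-u)+\tfrac12w^2+h(w).
\end{equation}
By (b), $0\le f(x_0)-f(x_{4j+4})\le C_1\mathcal{E}(\tau_0)$. At $x_0$ and $x_{4j+4}$ we have $w=O(\tau_0)$ and $u=O(1)$, so $|f-F(u)|\le C_2\tau_0$ there. Thus $|F(u_{4j+4})-F(1)|\le C_1\mathcal{E}(\tau_0)+2C_2\tau_0$, with $C_1,C_2$ depending only on $N,\beta$. By (S1) for $x_{4j}$ and by (b), the points $x_{4j},\dots,x_{4j+4}$ satisfy $u\ge1-\xi-O(\xi\tau_0)\ge\frac34$ for $\tau_0$ small. On $[\frac34,\infty)$ we have $F'(u)=2u-1\ge\frac12$, so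
\[
|u_{4j+4}-1|\le2\big(C_1\mathcal{E}(\tau_0)+2C_2\tau_0\big)\le\xi
\]
once $\tau_0$ is below a threshold that does not depend on $j$. So (S1) holds at $x_{4j+4}$, and the induction goes on.

\subsection*{Conclusion for $n=2$}
Parts (a), (b), (c) of the theorem follow from Proposition~\ref{prop:cycle}(a) and $N^{-2}<\eta$. We have seen that $u_k\ge\frac34$ for all $k$, so $\|x_k\|\ge\frac12$ and $g_k^u=u_k+h'(w_k)>0$; this is (d). By \eqref{eq:L}, $\tau_j\to0$, hence $w_k\to0$. The sequence $f(x_k)$ is monotone and bounded below, so it converges, and by \eqref{eq:F} and the boundedness of $u_k$ so does $F(u_k)$. Since $F$ is a homeomorphism of $[\frac34,\infty)$ onto $[F(\frac34),\infty)$, we get $u_k\to u_\infty\ge\frac34$ and $x_k\to(u_\infty,1-u_\infty)$. At this point $w=0$ and $\nabla f=(u_\infty,1-u_\infty)\ne0$.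

\subsection*{The case $n\ge3$}
Let $\bar x_k,\bar H_k,\alpha_k$ be the planar data, and take $x_0=(\bar x_0,0)$, $H_0=\mathrm{diag}(\bar H_0,I)$. Suppose $x_k=(\bar x_k,0)$ and $H_k=\mathrm{diag}(\bar H_k,I)$. Since $\partial f/\partial x_j=x_j$ for $j\ge3$, the gradient at any point of the plane $x_3=\dots=x_n=0$ lies in that plane and equals the planar gradient. So $d_k$, $s_k$, $y_k$ and $H_ky_k$ are the planar vectors padded with zeros, both correction terms in \eqref{eq:dfp} live in the upper left $2\times2$ block, and all quantities in the line search conditions are the planar ones. By induction the iteration is the planar iteration. \qed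

\begin{remark}[the exponent $\beta=1$]\label{rem:beta}
The hypothesis $\beta<1$ entered twice: in \eqref{eq:X}, to absorb the repair term $O(\tau^2)$, and in the convergence of $\sum\tau_l^2$. The second use cannot be avoided for this pattern. By \eqref{eq:dec} and $|Z_i|\ge N\tau$, each step lowers $f$ by at least a constant times $\tau^2$, so infinitely many cycles require $\sum1/L_l<\infty$. For $\beta=1$ we have $K_i=O(\tau)$, the first equality in \eqref{eq:X} gives $X_i=1+O(\tau^2)$, and with $T_i=O(1)$ we get $L_{l+1}\le L_l+O(1)$, so that $\sum1/L_l=\infty$. This rules out the present construction only, and says nothing about other functions or patterns with a Lipschitz Hessian.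
\end{remark}

\begin{thebibliography}{9}
\bibitem{LM} \emph{Limited-Memory Matrix Methods with Applications}, \texttt{https://camo.ici.ro/books/thesis/kolda.pdf}.
\end{thebibliography}
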